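# Stretching convex domains: volume, perimeter and the first Dirichlet eigenvalue

Throughout, $d\ge 2$. A **convex domain** is a nonempty bounded open convex set in $\mathbb R^d$, and $\mathcal K^d$ is the class of all of them. For $\Omega\in\mathcal K^d$ we write $|\Omega|$ for the volume, $P(\Omega)$ for the perimeter and $\lambda_1(\Omega)$ for the first Dirichlet eigenvalue of the Laplacian.

## 1. Closed polygons in a stretched convex domain

Take a convex domain $K$ and a real symmetric matrix $M\neq 0$, and let $K_t=e^{tM}K$, $t\in\mathbb R$. In an orthonormal eigenbasis of $M$ with eigenvalues $m_i$, the map $e^{tM}$ stretches the $i$-th coordinate by $e^{tm_i}$; if $M$ is traceless the volume does not change.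

Now fix an integer $n\ge 3$ and $\theta>0$ and consider
$$F_K(t)=\int_{K^n}\exp\Big(-\frac\theta2\sum_{k\in\mathbb Z/n}\big|e^{tM}(x_{k+1}-x_k)\big|^2\Big)\,dx_1\cdots dx_n. \tag{1}$$
A point of $K^n$ is a closed polygon with $n$ vertices in $K$. The integrand is a Gaussian weight on its edges, where the edges are measured after the stretching. The whole talk turns on this integral, for two reasons.

1. $F_K$ is a log-concave function of $t$, that is, $\log F_K$ is concave (Section 5).
2. As $n\to\infty$ and then $\theta\to\infty$, the exponential growth rate of $F_K(t)$ reveals $\lambda_1(K_t)$ (Section 6).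

Together they give the following.

**Theorem A.** Let $K\in\mathcal K^d$ and let $M\ne0$ be a real symmetric $d\times d$ matrix. Then $t\mapsto\lambda_1(e^{tM}K)$ is strictly convex on $\mathbb R$.

For a box this can be seen by hand. If $K=\prod_i(0,\ell_i)$ and $M=\mathrm{diag}(m_1,\dots,m_d)$, then $K_t$ is the box with edges $e^{tm_i}\ell_i$, so
$$\lambda_1(K_t)=\pi^2\sum_i\frac{e^{-2tm_i}}{\ell_i^2},\qquad \frac{d^2}{dt^2}\lambda_1(K_t)=4\pi^2\sum_i\frac{m_i^2e^{-2tm_i}}{\ell_i^2}>0 .$$

A strictly convex function on $\mathbb R$ has no local maximum. So, taking $M$ traceless, Theorem A says that among convex domains of fixed volume $\lambda_1$ has no local maximum: every $K$ can be deformed slightly, keeping its volume and its convexity, so as to increase $\lambda_1$. Here is the problem for which we need this.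

## 2. The region of pairs (perimeter, eigenvalue)

Let $\mathcal K_1$ be the set of convex domains of volume $1$, with the Hausdorff distance of closures. In terms of the support function $h_K(\nu)=\sup_{x\in K}\langle x,\nu\rangle$ this distance is $\sup_{|\nu|=1}|h_K(\nu)-h_L(\nu)|$. "Local maximum" and "local minimum" of $\lambda_1$ on $\mathcal K_1$ refer to this distance. Let $B$ be a ball of volume $1$, let $B_\delta$ be the open ball of radius $\delta$ centered at $0$, and $x_0=P(B)$.

**Definition.** The Blaschke–Santaló diagram of $(\lambda_1,P,|\cdot|)$ on convex domains is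
$$\mathcal D_{\mathcal K^d}=\{(P(\Omega),\lambda_1(\Omega)):\Omega\in\mathcal K^d,\ |\Omega|=1\}\subset\mathbb R^2,$$
and for $p\ge x_0$ we let
$$f(p)=\inf\{\lambda_1(\Omega):\Omega\in\mathcal K_1,\ P(\Omega)=p\},\qquad g(p)=\sup\{\lambda_1(\Omega):\Omega\in\mathcal K_1,\ P(\Omega)=p\}.$$

The paper "Blaschke–Santaló diagram for volume, perimeter and first Dirichlet eigenvalue" is the source of the following conjecture, for $d\ge3$.

1. $\mathcal D_{\mathcal K^d}=\{(x,y)\in\mathbb R^2:\ x\ge x_0,\ f(x)\le y\le g(x)\}$.
2. The functions $f$ and $g$ are continuous and strictly increasing.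

We prove it, for every $d\ge2$.

**Theorem B.** Assertions 1 and 2 hold.

**Theorem C.**
(i) On $\mathcal K_1$, $\lambda_1$ has no local maximum, and its only local minima are balls.
(ii) For each $p>x_0$, the set $\{K\in\mathcal K_1:P(K)=p\}$ is path-connected.
(iii) $\frac{\pi^2}{4d^2}p^2\le f(p)\le g(p)\le\frac{\pi^2}4p^2$, and $f(p)/p^2\to\frac{\pi^2}{4d^2}$, $g(p)/p^2\to\frac{\pi^2}4$ as $p\to\infty$.
(iv) $f,g$ are increasing homeomorphisms $[x_0,\infty)\to[\lambda_1(B),\infty)$, and for $y\ge\lambda_1(B)$ the horizontal slice of $\mathcal D_{\mathcal K^d}$ at height $y$ is $[g^{-1}(y),f^{-1}(y)]$.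

Let us test the statement on boxes of volume $1$. In the plane, a rectangle with sides $a,1/a$ has $P=2(a+1/a)$ and $\lambda_1=\pi^2(a^2+a^{-2})=\pi^2(P^2/4-2)$. Rectangles trace a single increasing curve. In dimension $3$, put $q_i=1/\ell_i$, so that $q_1q_2q_3=1$. Each face has area $\ell_j\ell_k=q_i$, hence $P=2(q_1+q_2+q_3)$ and $\lambda_1=\pi^2(q_1^2+q_2^2+q_3^2)$. Now one perimeter carries several eigenvalues. The column $q=(4,\tfrac12,\tfrac12)$ reversed into a thin plate has $q_1+q_2+q_3=5$ and $\lambda_1=\frac{33}2\pi^2$. The long rod $q=(1+\sqrt2,\,1+\sqrt2,\,3-2\sqrt2)$ has product $(3+2\sqrt2)(3-2\sqrt2)=1$, the same sum $5$, and $\lambda_1/\pi^2=2(3+2\sqrt2)+(17-12\sqrt2)=23-8\sqrt2\approx 11.7$. So above $P=10$ the diagram contains at least two points, and the segment between them has to be filled.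

Where does Theorem A enter? Suppose $g$ were not strictly increasing: $g(p_1)\ge g(p_2)$ with $p_1<p_2$. Then the maximum of $g$ on $[x_0,p_2]$ is attained at some $p^*<p_2$, and a domain $K^*$ that realizes $g(p^*)$ satisfies $\lambda_1(K)\le\lambda_1(K^*)$ for all $K\in\mathcal K_1$ near $K^*$, since those have perimeter below $p_2$. So $K^*$ is a local maximum of $\lambda_1$ on $\mathcal K_1$. In the same way, a failure of monotonicity of $f$ produces a local minimum of $\lambda_1$ that is not a ball. We must exclude both.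

## 3. Tools: continuity, compactness, two ways to move the perimeter

We recall what is used. The eigenvalue is
$$\lambda_1(\Omega)=\min\Big\{\int|\nabla v|^2:\ v\in H^1_0(\Omega),\ \int v^2=1\Big\};$$
it is simple, with a positive eigenfunction, it decreases under inclusion, and $\lambda_1(s\Omega)=s^{-2}\lambda_1(\Omega)$. Perimeter is increasing under inclusion of convex sets. The isoperimetric inequality says that $P(K)\ge x_0$ on $\mathcal K_1$, with equality iff $K$ is a ball. The Faber–Krahn inequality says that $\lambda_1(K)\ge\lambda_1(B)$ on $\mathcal K_1$, with equality among convex domains iff $K$ is a ball. In particular $f(x_0)=g(x_0)=\lambda_1(B)$.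

**Fact 3.1 (continuity).** $|\cdot|$, $P$ and $\lambda_1$ are continuous on convex domains for the Hausdorff distance.

*Proof.* Let $K_j\to K$. Translate so that $0\in K$; then $h_K\ge\rho>0$ on the unit sphere. Given $\epsilon\in(0,1)$, for large $j$ we have $|h_{K_j}-h_K|\le\epsilon\rho\le\epsilon h_K$ there, so $(1-\epsilon)h_K\le h_{K_j}\le(1+\epsilon)h_K$, that is, $(1-\epsilon)K\subset K_j\subset(1+\epsilon)K$. All three quantities are monotone under inclusion and homogeneous (degrees $d$, $d-1$, $-2$), so they are squeezed. $\square$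

**Fact 3.2 (functions vanishing outside).** If $K$ is a convex domain and $v\in H^1(\mathbb R^d)$ vanishes a.e. outside $K$, then $v\in H^1_0(K)$.

*Proof.* Translate so that $0\in K$. For $s<1$ the function $v(\cdot/s)$ vanishes outside $s\overline K$, a compact subset of $K$; it tends to $v$ in $H^1$ as $s\uparrow1$; and mollifying it gives functions in $C_c^\infty(K)$. $\square$

The **surface area measure** $S_K$ is the measure on the unit sphere that is the image of $\mathcal H^{d-1}$ on $\partial K$ under the outer unit normal $\nu$. For the box above it consists of $2d$ point masses at $\pm e_i$, with masses the areas of the faces. We use the textbook formulas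
$$P(K)=\int dS_K,\qquad |K|=\frac1d\int h_K\,dS_K,\qquad \int|\langle\nu,e\rangle|\,dS_K(\nu)=2\,\big|K|e^\perp\big| ,$$
where $|e|=1$ and $K|e^\perp$ is the projection of $K$ on $e^\perp$, measured in dimension $d-1$. The last formula shows that $P(K)\ge 2\,|K|e^\perp|$.

**Fact 3.3 (inradius).** If $r$ is the inradius of $K$, then $|K|/P(K)\le r\le d\,|K|/P(K)$.

*Proof.* Let $\delta=\mathrm{dist}(\cdot,\partial K)$ on $K$; it is concave and $|\nabla\delta|=1$ a.e. The sets $\{\delta>s\}$, $0<s<r$, are convex with boundary $\{\delta=s\}$. By the coarea formula and monotonicity of $P$, $|K|=\int_0^rP(\{\delta>s\})\,ds\le rP(K)$. With the origin at the center of an inball, $h_K\ge r$, so $|K|=\frac1d\int h_K\,dS_K\ge\frac rdP(K)$. $\square$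

**Fact 3.4 (eigenvalue and perimeter).** $\lambda_1(K)\ge\pi^2/(4r^2)$. Hence $\lambda_1(K)\ge\frac{\pi^2}{4d^2}P(K)^2$ if $|K|=1$.

*Proof.* Let $a=\pi/(2r)$, $\varphi=\sin(a\delta)\in H_0^1(K)$, and let $u>0$ be the first eigenfunction. As $\delta$ is concave, $-\Delta\delta\ge0$ as a distribution, so $\int\nabla\delta\cdot\nabla w\ge0$ for nonnegative $w\in C_c^\infty(K)$. This extends to nonnegative $w\in H^1_0(K)$: take $w_j\in C_c^\infty(K)$ with $w_j\to w$ in $H^1$, replace $w_j$ by $w_j^+$, which still converges to $w$, and mollify. Use it with $w=a\cos(a\delta)u$, which is nonnegative because $0\le a\delta\le\pi/2$, and lies in $H^1_0(K)$. Since $\nabla w=a\cos(a\delta)\nabla u-a^2\sin(a\delta)\,u\,\nabla\delta$,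
$$\lambda_1\int\varphi u=\int\nabla\varphi\cdot\nabla u=\int a\cos(a\delta)\nabla\delta\cdot\nabla u=\int\nabla\delta\cdot\nabla w+a^2\int\sin(a\delta)|\nabla\delta|^2u\ \ge\ a^2\int\varphi u,$$
and $\int\varphi u>0$. The second claim follows from $r\le d/P(K)$. $\square$

**Fact 3.5 (compactness).** For each $p$, the family $\{K\in\mathcal K_1:P(K)\le p\}$ is compact up to translations.

*Proof.* By Fact 3.3, $r\ge1/p$. Let $D$ be the diameter. Then $\overline K$ contains the convex hull of a ball of radius $r$ and of a point at distance at least $D/2$ from its center. Project on a hyperplane that contains the axis direction. The projection contains a $(d-1)$-dimensional cone of height $D/2$ over a $(d-2)$-ball of radius $r$, so with $\omega_k$ the volume of the unit ball of $\mathbb R^k$,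
$$p\ge P(K)\ge 2\cdot\frac{\omega_{d-2}r^{d-2}}{d-1}\cdot\frac D2 .$$
So $D$ is bounded and, after translation, the sets lie in a fixed ball. Blaschke's selection theorem gives convergent subsequences. Volume passes to the limit, so the limit is the closure of a domain of volume $1$, and its perimeter is $\le p$ by Fact 3.1. $\square$

**Fact 3.6 (perimeter along a linear flow).** Let $M\ne0$ be symmetric and traceless with orthonormal eigenbasis $e_i$ and eigenvalues $m_i$. Then $t\mapsto P(e^{tM}K)$ is strictly convex, tends to $\infty$ as $t\to\pm\infty$, and for every $i$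
$$P(e^{tM}K)\ge 2e^{-tm_i}\,\big|K|e_i^\perp\big|. \tag{2}$$

*Proof.* An invertible matrix $N$ restricted to $\nu^\perp$ has $(d-1)$-dimensional Jacobian $|\det N|\,|N^{-T}\nu|$. By the area formula on the Lipschitz surface $\partial K$, $P(e^{tM}K)=\int|e^{-tM}\nu|\,dS_K(\nu)$. (For a rectangle with sides $a,b$ and $M=\mathrm{diag}(1,-1)$ this reads $2ae^t+2be^{-t}$.) Fix $\nu$ and put $\psi(t)=\frac12\log\sum_ie^{-2tm_i}\nu_i^2$, so $|e^{-tM}\nu|=e^\psi$. With weights proportional to $e^{-2tm_i}\nu_i^2$, $\psi'$ is minus the mean of the $m_i$ and $\psi''$ is twice their variance. So $(e^\psi)''=(\psi''+\psi'^2)e^\psi\ge0$, and this vanishes only if all $m_i$ with $\nu_i\ne0$ are equal and their common value is $0$, that is, $M\nu=0$. It remains to see that $S_K$ is not carried by $\ker M$. If $e$ is a unit eigenvector with nonzero eigenvalue, then $\ker M\subset e^\perp$, while $\int|\langle\nu,e\rangle|\,dS_K=2|K|e^\perp|>0$. This gives strict convexity. For (2), $|e^{-tM}\nu|\ge|\langle e^{-tM}\nu,e_i\rangle|=e^{-tm_i}|\langle\nu,e_i\rangle|$;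 integrate. As $M$ has eigenvalues of both signs, the limits follow. $\square$

**Fact 3.7.** For all $p\ge x_0$ the set $\{K\in\mathcal K_1:P(K)=p\}$ is nonempty, and $f(p)$, $g(p)$ are finite and attained.

*Proof.* $P(e^{tM}B)$ is continuous, equals $x_0$ at $t=0$ and tends to $\infty$, so it takes all values $p\ge x_0$. By Facts 3.1 and 3.5, $\{P=p\}$ is compact up to translations and $\lambda_1$ is continuous. $\square$

Stretching raises the perimeter. To lower it, we fatten. For $K\in\mathcal K_1$ and $\tau\ge0$ let $v(\tau)=|K+\tau B_1|$ and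
$$K^{(\tau)}=v(\tau)^{-1/d}(K+\tau B_1)\in\mathcal K_1 .$$
For the unit square, $v(\tau)=1+4\tau+\pi\tau^2$ and $P(K^{(\tau)})=(4+2\pi\tau)/\sqrt{1+4\tau+\pi\tau^2}$, which starts at $4$ and tends to $x_0=2\sqrt\pi$.

**Fact 3.8 (outer parallel sets).** $(K,\tau)\mapsto K^{(\tau)}$ is continuous. If $K$ is not a ball, $\tau\mapsto P(K^{(\tau)})$ is continuous and strictly decreasing on $[0,\infty)$, with limit $x_0$.

*Proof.* $K+\tau B_1$ has support function $h_K+\tau$ on the unit sphere, so the map is continuous. By Steiner's formula $v$ is a polynomial, and $v'(\tau)=P(K+\tau B_1)$. Hence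
$$P(K^{(\tau)})=v'\,v^{-(d-1)/d}=d\,(v^{1/d})' .$$
By Brunn–Minkowski $v^{1/d}$ is concave, so $P(K^{(\tau)})$ is nonincreasing. It tends to $x_0$ because $K^{(\tau)}$, a rescaling of $\tau^{-1}K+B_1$, tends to a ball of volume $1$. If it were not strictly decreasing, $v^{1/d}$ would be affine on an interval, hence on $[0,\infty)$ by analyticity ($v$ is a positive polynomial there). Then $P(K^{(\tau)})$ would be constant, equal to its limit $x_0$, so $P(K)=x_0$ and $K$ would be a ball. $\square$

## 4. Three attempts at convexity and the missing factor 2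

Let us see why Theorem A needs more than a routine argument.

*First derivatives.* To show that $K$ is not a local maximum one first tries to find $M$ with a nonzero first derivative. For the unit cube and any traceless diagonal $M$, the formula of Section 1 gives derivative $-2\pi^2\sum m_i=0$. So second-order information is needed.

*The variational formula.* If $u\in H^1_0(e^{tM}K)$ and $v(x)=u(e^{tM}x)$, then $\nabla v(x)=e^{tM}(\nabla u)(e^{tM}x)$, so
$$\lambda_1(e^{tM}K)=\min_{v\in H^1_0(K)\setminus\{0\}}\frac{\int_K|e^{-tM}\nabla v|^2}{\int_Kv^2}. \tag{3}$$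
For each fixed $v$ the quotient is convex in $t$. But a minimum of convex functions need not be convex, and here the argument stops. In fact without convexity of $K$ the conclusion fails. Let $d=2$, $M=\mathrm{diag}(1,-1)$, and let $\Omega$ be the union of a $1\times2$ rectangle and a $2\times1$ rectangle, disjoint. Then
$$\lambda_1(e^{tM}\Omega)=\pi^2\min\Big(e^{-2t}+\tfrac14e^{2t},\ \tfrac14e^{-2t}+e^{2t}\Big).$$
At $t=0$ both entries equal $\frac54$ and their slopes are $-\frac32$ and $+\frac32$, so $t=0$ is a strict local maximum. Convexity of $K$ must be used.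

*Joint log-concavity.* The integral (1) is a place where convexity of $K$ can act: the indicator of $K^n$ is log-concave. If $(t,x)\mapsto\frac\theta2\sum|e^{tM}(x_{k+1}-x_k)|^2$ were jointly convex, the Prékopa–Leindler theorem (marginals of log-concave functions are log-concave) would give log-concavity of $F_K$ at once. It is not: already for $\phi(t,y)=e^{2t}y^2$,
$$\phi_{tt}\phi_{yy}-\phi_{ty}^2=8e^{4t}y^2-16e^{4t}y^2<0 .$$
We would need $8\ge16$: a factor $2$ is missing.

The same factor appears in a cleaner form when we differentiate. For a weight $e^{-\Gamma_t}$ we have $(\log F)''=\mathrm{Var}(\partial_t\Gamma)-\mathbb E(\partial_t^2\Gamma)$. The variance can be bounded by the Brascamp–Lieb inequality, which generalizes $\mathrm{Var}(q)\le\mathbb E|q'|^2$ for the standard Gaussian on $\mathbb R$; but we will need $\mathrm{Var}(q)\le\frac12\mathbb E|q'|^2$. For a Gaussian of mean $c$ and variance $1$ and $q(x)=x^2$,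
$$\mathrm{Var}(q)=2+4c^2,\qquad \tfrac12\mathbb E|q'|^2=2+2c^2 .$$
The improved inequality is an equality for $c=0$ and false for $c\ne0$. So the factor $2$ can be gained, provided that some means vanish. For a general convex $K$ there is no symmetry to make them vanish. The closed polygon supplies it: cyclic relabeling of the vertices forces the relevant means into the directions $x_1=\dots=x_n$, and these directions are not seen by the edges $x_{k+1}-x_k$.

## 5. Log-concavity of the loop integral

Fix $n\ge3$, $\theta>0$. Let $E=(\mathbb R^d)^n$ and let $J$ be the cyclic Laplacian on $\mathbb R^n$, $\langle Ja,a\rangle=\sum_{k\in\mathbb Z/n}(a_{k+1}-a_k)^2$; for $n=3$ it has $2$ on the diagonal and $-1$ elsewhere. Its kernel consists of the constant vectors. For an $n\times n$ matrix $J$ and a $d\times d$ matrix $N$, $J\otimes N$ acts on $E$ by $((J\otimes N)x)_k=\sum_lJ_{kl}Nx_l$. Put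
$$\Gamma_t(x)=\frac\theta2\sum_k|e^{tM}(x_{k+1}-x_k)|^2=\tfrac12\langle(\theta J\otimes e^{2tM})x,x\rangle .$$

**Proposition 1.** Let $U\in C^\infty(\mathbb R^d)$ with $D^2U\ge\eta I$, $\eta>0$. Then $F_U(t)=\int_E\exp\big(-\Gamma_t(x)-\sum_kU(x_k)\big)\,dx$ is log-concave on $\mathbb R$.

**Step 1: reduction to a variance inequality.** This step turns the claim into one inequality at $t=0$. Substituting $x_k=e^{-t_0M}z_k$ shows that $F_U(t_0+s)$ is a constant times $F_{U\circ e^{-t_0M}}(s)$, and $U\circ e^{-t_0M}$ is again smooth and uniformly convex. So it suffices to prove $(\log F_U)''(0)\le0$.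

Let $G=\theta J\otimes I$ and $\mathbf M=I\otimes M$; these are symmetric and commute, and $G\ge0$. Let
$$W(x)=\tfrac12\langle Gx,x\rangle+\sum_kU(x_k),\qquad d\varrho=\frac{e^{-W}dx}{\int_Ee^{-W}} .$$
At $t=0$ we have $\partial_t\Gamma_t=q$ with $q(x)=\langle G\mathbf Mx,x\rangle$, and $\partial_t^2\Gamma_t=2\langle G\mathbf M^2x,x\rangle$. We may differentiate under the integral, since $\Gamma_t\ge0$, its $t$-derivatives are quadratic in $x$ with locally bounded coefficients, and $U$ grows at least quadratically. This gives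
$$(\log F_U)''(0)=\mathrm{Var}_\varrho(q)-2\,\mathbb E_\varrho\langle G\mathbf M^2x,x\rangle .$$
Put $A=(G+\eta I)^{-1}$ and $Q=A^{1/2}$. We have $D^2W\ge G+\eta I=A^{-1}$ and $\nabla q=2G\mathbf Mx$. We claim that
$$\mathrm{Var}_\varrho(q)\le\tfrac12\,\mathbb E_\varrho\langle A\nabla q,\nabla q\rangle. \tag{4}$$
This suffices, because
$$\tfrac12\langle A\nabla q,\nabla q\rangle=2\langle(G+\eta I)^{-1}G^2\mathbf Mx,\mathbf Mx\rangle\le2\langle G\mathbf Mx,\mathbf Mx\rangle=2\langle G\mathbf M^2x,x\rangle .$$

**Step 2: the operator and its range.** This step provides approximate solutions $\phi$ of $\mathcal L\phi=h$, so that variances can be computed by duality. For $\phi\in C_c^\infty(E)$ let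
$$\mathcal L\phi=-\mathrm{div}(A\nabla\phi)+\langle A\nabla W,\nabla\phi\rangle .$$
Since $e^{-W}\mathcal L\phi=-\mathrm{div}(e^{-W}A\nabla\phi)$, integration by parts gives
$$\int\zeta\,\mathcal L\phi\,d\varrho=\int\langle A\nabla\phi,\nabla\zeta\rangle\,d\varrho\qquad(\phi\in C_c^\infty(E),\ \zeta\in C^\infty(E)). \tag{5}$$
In particular $\int\mathcal L\phi\,d\varrho=0$. We show that $\mathcal L(C_c^\infty)$ is dense in $\{h\in L^2(\varrho):\int h\,d\varrho=0\}$. Let $h\in L^2(\varrho)$ be orthogonal to $\mathcal L(C_c^\infty)$. Then $\mathrm{div}(e^{-W}A\nabla h)=0$ in the sense of distributions. This is a linear elliptic equation with smooth coefficients, so $h\in C^\infty$, and $\int\langle A\nabla h,\nabla\phi\rangle\,d\varrho=0$ for all $\phi\in C_c^\infty$. With $\phi=\chi^2h$, $\chi\in C_c^\infty$,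
$$\int\chi^2|Q\nabla h|^2d\varrho=-2\int\chi h\,\langle Q\nabla h,Q\nabla\chi\rangle\,d\varrho ,$$
and Cauchy–Schwarz gives $\int\chi^2|Q\nabla h|^2d\varrho\le4\int h^2|Q\nabla\chi|^2d\varrho$. Choose cut-offs $\chi_R$ with $\chi_R=1$ on the ball of radius $R$ and $|\nabla\chi_R|\le1/R$. As $R\to\infty$ the right side tends to $0$, so $h$ is constant. Hence only constants are orthogonal to $\mathcal L(C_c^\infty)$, which is the claim.

**Step 3: the Bochner identity.** This step bounds $\int(\mathcal L\phi)^2$ from below and is where the convexity of $W$ enters. For $\phi\in C_c^\infty$, differentiating the definition in the $i$-th coordinate gives $\partial_i(\mathcal L\phi)=\mathcal L(\partial_i\phi)+(D^2W\,A\nabla\phi)_i$. Apply (5) with $\zeta=\mathcal L\phi$, and then (5) again to the terms with $\mathcal L(\partial_i\phi)$: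
$$\int(\mathcal L\phi)^2d\varrho=\int\langle A\nabla\phi,\nabla\mathcal L\phi\rangle\,d\varrho=\int\Big[\mathrm{tr}(A\,D^2\phi\,A\,D^2\phi)+\langle D^2W\,A\nabla\phi,A\nabla\phi\rangle\Big]d\varrho. \tag{6}$$
Indeed $\int\sum_{i,j}A_{ij}\,\partial_j\phi\,\mathcal L(\partial_i\phi)\,d\varrho=\int\sum_{i,j}A_{ij}\langle A\nabla\partial_i\phi,\nabla\partial_j\phi\rangle\,d\varrho$, and the integrand is the trace. Here $\mathrm{tr}(AD^2\phi AD^2\phi)$ is the squared Hilbert–Schmidt norm of $Q\,D^2\phi\,Q$, so it is $\ge0$, and since $D^2W\ge A^{-1}$ the last term is at least $\langle A^{-1}A\nabla\phi,A\nabla\phi\rangle=|Q\nabla\phi|^2$.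

**Step 4: the variance inequality without the factor $\frac12$.** It will be fed back into the trace term of (6). For $\zeta\in C_c^\infty(E)$,
$$\mathrm{Var}_\varrho(\zeta)\le\int|Q\nabla\zeta|^2d\varrho, \tag{7}$$
a form of the Brascamp–Lieb inequality. By Step 2 choose $\phi_j\in C_c^\infty$ with $\mathcal L\phi_j\to\zeta-\mathbb E_\varrho\zeta$ in $L^2(\varrho)$. Then, by (5) and (6) with the trace term dropped,
$$\mathrm{Var}_\varrho(\zeta)=\lim_j\int\big(2(\zeta-\mathbb E_\varrho\zeta)\mathcal L\phi_j-(\mathcal L\phi_j)^2\big)d\varrho\le\limsup_j\int\big(2\langle Q\nabla\zeta,Q\nabla\phi_j\rangle-|Q\nabla\phi_j|^2\big)d\varrho\le\int|Q\nabla\zeta|^2d\varrho .$$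

**Step 5: cyclic invariance makes means vanish.** Here we gain the second copy of $|Q\nabla\phi|^2$, that is, the factor $2$. Let $\sigma$ be the cyclic shift of indices on $E$. It is orthogonal, commutes with $G$ and $A$, and $W\circ\sigma=W$. So $\varrho$ is $\sigma$-invariant and $\mathcal L(\phi\circ\sigma)=(\mathcal L\phi)\circ\sigma$. Let $\Pi_0$ be the orthogonal projection on $\ker G=\{x:x_1=\dots=x_n\}$ and $\Pi=I-\Pi_0$; both commute with $A$ and $Q$.

Let $\phi\in C_c^\infty$ be $\sigma$-invariant. Then $\nabla\phi=\sigma^T(\nabla\phi)\circ\sigma$, and integrating, $\mathbb E_\varrho\nabla\phi$ is fixed by $\sigma$, so it lies in $\mathrm{ran}\,\Pi_0$. Take an orthonormal basis $(e_c)$ of $E$ adapted to $\mathrm{ran}\,\Pi_0\oplus\mathrm{ran}\,\Pi$ and let $\phi_c=\langle e_c,Q\nabla\phi\rangle\in C_c^\infty$. Then $Q\nabla\phi_c=Q\,D^2\phi\,Q\,e_c$, so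
$$\mathrm{tr}(A\,D^2\phi\,A\,D^2\phi)=\sum_c|Q\nabla\phi_c|^2 .$$
For $e_c\in\mathrm{ran}\,\Pi$ we have $Qe_c\in\mathrm{ran}\,\Pi$, hence $\mathbb E_\varrho\phi_c=\langle Qe_c,\mathbb E_\varrho\nabla\phi\rangle=0$, and (7) gives $\int|Q\nabla\phi_c|^2d\varrho\ge\int\phi_c^2\,d\varrho$. Sum over the $e_c$ in $\mathrm{ran}\,\Pi$, drop the other nonnegative terms, and insert in (6):
$$\int(\mathcal L\phi)^2d\varrho\ \ge\ \int|\Pi Q\nabla\phi|^2d\varrho+\int|Q\nabla\phi|^2d\varrho\ \ge\ 2\int|\Pi Q\nabla\phi|^2d\varrho. \tag{8}$$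

**Step 6: proof of (4).** We repeat the duality of Step 4 with the better bound (8). The function $h=q-\mathbb E_\varrho q$ is in $L^2(\varrho)$ and $\sigma$-invariant. Choose $\phi_j\in C_c^\infty$ with $\mathcal L\phi_j\to h$ in $L^2(\varrho)$. Averaging $\phi_j$ over $\sigma,\dots,\sigma^n$, we may take $\phi_j$ to be $\sigma$-invariant. Since $\nabla q=2G\mathbf Mx\in\mathrm{ran}\,G=\mathrm{ran}\,\Pi$, also $Q\nabla q\in\mathrm{ran}\,\Pi$: the function $q$ does not see the bad directions. So
$$\mathrm{Var}_\varrho(q)=\lim_j\Big(2\int h\,\mathcal L\phi_j\,d\varrho-\int(\mathcal L\phi_j)^2d\varrho\Big)\le\limsup_j\int\Big(2\langle Q\nabla q,\Pi Q\nabla\phi_j\rangle-2|\Pi Q\nabla\phi_j|^2\Big)d\varrho\le\frac12\int|Q\nabla q|^2d\varrho ,$$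
using $2\langle y,z\rangle-2|z|^2\le\frac12|y|^2$. This is (4), and Proposition 1 is proved. $\square$

## 6. From closed polygons to the eigenvalue

We now prove Theorem A.

**Step 1: from $U$ to the indicator of $K$.** This step shows that $F_K$ in (1) is log-concave. Let $\kappa_\epsilon$ be even mollifiers supported in $\overline{B_\epsilon}$ and
$$U_m=m\,\big(\mathrm{dist}(\cdot,K)^2*\kappa_{m^{-2}}\big)+\frac{|x|^2}m ,\qquad m\ge1 .$$
Since $\mathrm{dist}(\cdot,K)^2$ is convex (this uses the convexity of $K$), $U_m$ is smooth with $D^2U_m\ge\frac2mI$. If $x\in K$, the convolution vanishes at $x$ for large $m$, so $e^{-U_m(x)}\to1$. As $\kappa_\epsilon$ is even, Jensen's inequality gives $\mathrm{dist}(\cdot,K)^2*\kappa_\epsilon\ge\mathrm{dist}(\cdot,K)^2$, so $e^{-U_m(x)}\to0$ if $x\notin\overline K$, and $e^{-U_m}\le e^{-\mathrm{dist}(\cdot,K)^2}$, which is integrable. Since $\partial K$ is a null set, dominated convergence gives $F_{U_m}(t)\to F_K(t)>0$ for every $t$. Pointwise limits of log-concave functions are log-concave.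

**Step 2: the loop integral is a trace.** This step lets $n\to\infty$. Let $\epsilon>0$, $\theta=1/(2\epsilon)$. The operator $e^{\epsilon\Delta}$ on $L^2(\mathbb R^d)$ has kernel $(4\pi\epsilon)^{-d/2}e^{-|x-y|^2/(4\epsilon)}$. Let $T_{\epsilon,t}=1_{K_t}e^{\epsilon\Delta}1_{K_t}$ on $L^2(K_t)$. Its kernel is bounded and symmetric on a set of finite measure, so it is a self-adjoint Hilbert–Schmidt operator. It is nonnegative, because $\langle e^{\epsilon\Delta}v,v\rangle=\int e^{-\epsilon|\xi|^2}|\hat v|^2\,d\xi$ with the unitary Fourier transform. The trace of $T^n$ is the integral of the product of kernels along closed chains $z_1,\dots,z_n$ in $K_t$. Substituting $z_k=e^{tM}x_k$,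
$$F_K(t)=e^{-nt\,\mathrm{tr}M}\,(4\pi\epsilon)^{nd/2}\,\mathrm{Tr}\,(T_{\epsilon,t}^n).$$
The logarithm of the prefactor is affine in $t$, so $\log\mathrm{Tr}(T^n_{\epsilon,t})$ is concave in $t$, for every $n\ge3$. Let $\mu(\epsilon,t)>0$ be the largest eigenvalue of $T_{\epsilon,t}$. From $\mu^n\le\mathrm{Tr}\,T^n\le\mu^{n-2}\,\mathrm{Tr}\,T^2$ we get $\frac1n\log\mathrm{Tr}(T^n_{\epsilon,t})\to\log\mu(\epsilon,t)$ as $n\to\infty$. Hence $\log\mu(\epsilon,t)$ is concave in $t$.

**Step 3: letting $\epsilon\to0$.** This step recovers $\lambda_1$.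

**Lemma 2.** For a convex domain $K$ and $\mu(\epsilon)=\max\{\langle e^{\epsilon\Delta}v,v\rangle:v\in L^2(K),\ \|v\|_2=1\}$ one has $-\frac1\epsilon\log\mu(\epsilon)\to\lambda:=\lambda_1(K)$ as $\epsilon\to0$.

*Proof.* *Upper bound.* Test with the normalized first eigenfunction $u$. Then $|\hat u|^2d\xi$ is a probability measure, and Jensen gives $\mu\ge\int e^{-\epsilon|\xi|^2}|\hat u|^2\ge e^{-\epsilon\int|\xi|^2|\hat u|^2}=e^{-\epsilon\lambda}$. With $1-\mu\le-\log\mu$,
$$\frac{1-\mu}\epsilon\le-\frac1\epsilon\log\mu\le\lambda .$$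

*Compactness of maximizers.* Let $v_\epsilon$ be normalized maximizers (they exist, since the operator is compact). Then $\int\frac{1-e^{-\epsilon|\xi|^2}}\epsilon|\hat v_\epsilon|^2=\frac{1-\mu}\epsilon\le\lambda$. The weight is nonincreasing in $\epsilon$. So for $|\xi|\ge R$ and $\epsilon\le R^{-2}$ it is at least its value at $\epsilon=R^{-2}$, which is $\ge(1-e^{-1})R^2$. Hence $\int_{|\xi|\ge R}|\hat v_\epsilon|^2\le\lambda/((1-e^{-1})R^2)$, and
$$\|v_\epsilon(\cdot+h)-v_\epsilon\|_2^2=\int|e^{i\langle h,\xi\rangle}-1|^2|\hat v_\epsilon|^2\le R^2|h|^2+\frac{4\lambda}{(1-e^{-1})R^2}\qquad(\epsilon\le R^{-2}).$$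
For a sequence $\epsilon_j\to0$, choose $R$ large and then $|h|$ small; only finitely many $j$ have $\epsilon_j>R^{-2}$, and each single function is continuous under translation in $L^2$. So translations are equicontinuous uniformly in $j$. All $v_\epsilon$ vanish outside $K$. By the Kolmogorov–Riesz theorem, along a sequence that realizes $\liminf(1-\mu)/\epsilon$ we have $v_\epsilon\to v$ in $L^2$, and $\hat v_\epsilon\to\hat v$ a.e., with $\|v\|_2=1$ and $v=0$ a.e. outside $K$.

*Lower bound.* By Fatou's lemma $\int|\xi|^2|\hat v|^2\le\liminf(1-\mu)/\epsilon<\infty$. So $v\in H^1(\mathbb R^d)$, and $v\in H^1_0(K)$ by Fact 3.2. Therefore $\lambda\le\int|\nabla v|^2\le\liminf\frac{1-\mu}\epsilon\le\liminf\big(-\frac1\epsilon\log\mu\big)$. $\square$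

Apply Lemma 2 to $K_t$, with $\mu(\epsilon,t)$: the function $\ell(t):=\lambda_1(e^{tM}K)=\lim_{\epsilon\to0}-\frac1\epsilon\log\mu(\epsilon,t)$ is a pointwise limit of convex functions, hence convex.

**Step 4: $\ell$ is real-analytic.** This prepares the strictness. By (3), $\ell(t)$ is the first eigenvalue of $H_t=-\mathrm{div}(e^{-2tM}\nabla\,\cdot)$ on $H_0^1(K)$; it is simple. Fix $t_0$ and let $v_0$ be an $L^2$-normalized first eigenfunction of $H_{t_0}$. The map
$$(t,v,\lambda)\mapsto\Big(H_tv-\lambda v,\ \int_Kv^2-1\Big),\qquad\mathbb R\times H_0^1(K)\times\mathbb R\to H^{-1}(K)\times\mathbb R,$$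
is real-analytic and vanishes at $(t_0,v_0,\ell(t_0))$. Its differential there in $(v,\lambda)$ is
$$(w,c)\mapsto\Big(H_{t_0}w-\ell(t_0)w-c\,v_0,\ 2\int_Kv_0w\Big).$$
It is bijective. Indeed, by the Fredholm alternative, $H_{t_0}-\ell(t_0):H_0^1\to H^{-1}$ has kernel $\mathbb Rv_0$ and range $\{\Xi:\langle\Xi,v_0\rangle=0\}$. Given a right side $(\Xi,a)$, solvability of the first equation forces $c=-\langle\Xi,v_0\rangle$; then $w$ is determined up to a multiple of $v_0$, and the second equation fixes this multiple. By the analytic implicit function theorem there is a real-analytic $\lambda(t)$ near $t_0$ with $\lambda(t_0)=\ell(t_0)$ that is an eigenvalue of $H_t$. It is the first one: from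
$$e^{-2\|M\||t-t_0|}e^{-2t_0M}\le e^{-2tM}\le e^{2\|M\||t-t_0|}e^{-2t_0M}$$
and the min-max principle, the eigenvalues of $H_t$ are continuous in $t$; the second one is larger than $\ell(t_0)$ at $t_0$, so $\lambda(t)$ stays below it near $t_0$, that is, $\lambda(t)=\ell(t)$.

**Step 5: strict convexity.** If the convex function $\ell$ were not strictly convex, it would be affine on an interval, hence on $\mathbb R$ by analyticity. Being positive, it would be constant. But $M$ has an eigenvalue $m\ne0$. Let $tm\to-\infty$. The width $w=w(t)$ of $e^{tM}K$ in a corresponding eigendirection is $e^{tm}$ times that of $K$, so it tends to $0$. As $e^{tM}K$ lies in a slab of width $w$, $\ell(t)\ge\pi^2/w^2\to\infty$, a contradiction. Theorem A is proved. $\square$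

**Corollary 3.** $\lambda_1$ has no local maximum on $\mathcal K_1$.

*Proof.* Let $K\in\mathcal K_1$ and let $M\ne0$ be symmetric and traceless. Then $e^{tM}K\in\mathcal K_1$ tends to $K$ as $t\to0$, and $t\mapsto\lambda_1(e^{tM}K)$ is strictly convex, so it has no local maximum at $0$. $\square$

## 7. Sliding chords: local minima are balls

For $f$ we need to decrease $\lambda_1$ by a small deformation. The classical device that lowers $\lambda_1$ is Steiner symmetrization, which moves all chords in a direction $e$ to be centered on a hyperplane $e^\perp$. But it carries $K$ to a set that may be far from $K$, and a local statement needs sets close to $K$. So we stop the motion early: each chord travels only a fraction $t$ of its way.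

**Lemma 4.** If $K\in\mathcal K_1$ is not a ball, there are $K_t\in\mathcal K_1$, $t\in(0,1]$, with $K_t\to K$ as $t\to0$ and $\lambda_1(K_t)<\lambda_1(K)$.

**Step 1: choice of a direction.** We need a direction in which $K$ is not already symmetric. Suppose that for each direction $K$ were symmetric with respect to some hyperplane orthogonal to it. All these hyperplanes contain the centroid, so $K$ would be invariant under all reflections through it, hence under $O(d)$ centered there, hence a ball. So there is a direction $e$ such that $K$ is not symmetric with respect to any hyperplane orthogonal to $e$. Write $x=(x',y)$ with $y$ along $e$.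

**Step 2: the chord movement and its properties.** This step defines the deformation on all convex sets, since we shall apply it to the level sets of the eigenfunction. A nonempty bounded open convex set is
$$C=\{x'\in D_C,\ -a_C(x')<y<b_C(x')\}$$
with $a_C,b_C$ concave and $D_C$ open and convex. For $t\in[0,1]$ let
$$C_t=\{x'\in D_C,\ -a_{C,t}<y<b_{C,t}\},\qquad b_{C,t}=(1-\tfrac t2)b_C+\tfrac t2a_C,\quad a_{C,t}=(1-\tfrac t2)a_C+\tfrac t2b_C,$$
and $\emptyset_t=\emptyset$. For example, the triangle with vertices $(0,0),(1,0),(0,1)$ has $a_C=0$, $b_C=1-x'$, and $C_t$ is the triangle with vertices $(1,0),(0,1-\frac t2),(0,-\frac t2)$. In general we have the following.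

1. $C_t$ is open and convex, because $a_{C,t},b_{C,t}$ are concave.
2. $C_t$ is the image of $C$ under $x\mapsto x-\frac t2(b_C-a_C)(x')\,e$. So $|C_t|=|C|$ by Fubini, and since $b_C-a_C$ is bounded, $C_t\to C$ in Hausdorff distance as $t\to0$.
3. If $C\subset C'$, then $a_C\le a_{C'}$ and $b_C\le b_{C'}$ on $D_C\subset D_{C'}$, so $C_t\subset C'_t$.
4. $C_t+B_\delta\subset(C+B_\delta)_t$.

To prove property 4, let $(z',\zeta)\in B_\delta$; then $(z',-\zeta)\in B_\delta$ too. For $x'\in D_C$ and each sign, adding $(z',\pm\zeta)$ to the points of $C$ over $x'$ gives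
$$b_{C+B_\delta}(x'+z')\ge b_C(x')\pm\zeta,\qquad a_{C+B_\delta}(x'+z')\ge a_C(x')\pm\zeta .$$
Using the sign $+$ in both for the first line and $-$ in both for the second,
$$b_{C+B_\delta,t}(x'+z')\ge b_{C,t}(x')+\zeta,\qquad a_{C+B_\delta,t}(x'+z')\ge a_{C,t}(x')-\zeta .$$
So if $-a_{C,t}(x')<y<b_{C,t}(x')$, then $-a_{C+B_\delta,t}(x'+z')<y+\zeta<b_{C+B_\delta,t}(x'+z')$, as required.

**Step 3: regularity of the eigenfunction.** The transport of $u$ in Step 5 needs convex level sets and a Lipschitz bound. Let $u>0$ be the first eigenfunction of $K$, $\|u\|_2=1$, extended by $0$. It is bounded: comparing the Dirichlet heat kernel of $K$ with that of $\mathbb R^d$ at time $1$, $u\le e^{\lambda_1}(4\pi)^{-d/2}\int u$. It is real-analytic in $K$. It is log-concave on $K$ by a theorem of Brascamp–Lieb (J. Funct. Anal. 22 (1976)): the first Dirichlet eigenfunction of a bounded convex domain is log-concave.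

It is also Lipschitz on $\mathbb R^d$. We have $-\Delta u=\lambda_1u\le c:=\lambda_1\sup u$. Let $s$ be the distance to a supporting hyperplane of $K$ and $D=\mathrm{diam}\,K$. The function $\frac c2s(D-s)$ is nonnegative on $\overline K$ and satisfies $-\Delta=c$, so weak comparison (test with the positive part of the difference, which is in $H^1_0(K)$) gives $u\le\frac{cD}2s$. For $x\in K$ let $z$ be a nearest boundary point. The ball of radius $|x-z|$ at $x$ lies in $K$ and touches $\partial K$ at $z$, so the supporting hyperplane at $z$ is orthogonal to $x-z$ and $s(x)=|x-z|$. Hence $u\le\frac{cD}2\,\mathrm{dist}(\cdot,\partial K)$. Now the interior estimate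
$$|\nabla u(x)|\le C_d\Big(\rho^{-1}\sup_{B(x,\rho)}|u|+\rho\sup_{B(x,\rho)}|\Delta u|\Big),\qquad\rho=\tfrac12\mathrm{dist}(x,\partial K),$$
bounds $|\nabla u|$ on $K$. As $u\in H^1_0(K)$, its extension is in $W^{1,\infty}(\mathbb R^d)$. Let $\Lambda$ be a Lipschitz constant.

**Step 4: level sets as graphs.** This step describes $u$ by the two functions that give the ends of its level chords. Let $x'\in D_K$. The function $u(x',\cdot)$ is positive on its fibre, tends to $0$ at the ends, and $\log u(x',\cdot)$ is concave and analytic. Its maximum is attained at a single point $\gamma(x')$: otherwise $u(x',\cdot)$ would be constant on an interval, hence on the fibre. A critical point of a concave function is a maximum point, so $u_y>0$ for $y<\gamma(x')$ and $u_y<0$ for $y>\gamma(x')$. Put $m(x')=u(x',\gamma(x'))=\sup_yu(x',y)$. As a supremum of continuous functions, $m$ is lower semicontinuous, so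
$$D_*=\{(x',s):x'\in D_K,\ 0<s<m(x')\}$$
is open. For $(x',s)\in D_*$ let $-\alpha(x',s)<\gamma(x')<b(x',s)$ be the two solutions of $u(x',\cdot)=s$. As $u_y\neq0$ there, the implicit function theorem gives $\alpha,b\in C^\infty(D_*)$ and $\alpha_s,b_s<0$. The set $D_*$ is connected: any two of its points can be moved down to a common level $s_0>0$, and $\{m>s_0\}$, the projection of the convex set $\{u>s_0\}$, is convex. For $s>0$ the set $C=\{u>s\}$ is open, bounded and convex (possibly empty), with $D_C=\{m>s\}$, $a_C=\alpha(\cdot,s)$, $b_C=b(\cdot,s)$. For $s=0$, $\{u>0\}=K$, and we put $\alpha(\cdot,0)=a_K$, $b(\cdot,0)=b_K$.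

**Step 5: the transported function.** This step moves every level set of $u$ and reassembles a test function on $K_t$. Let
$$u^t(x)=\sup\{s\ge0:\ x\in(\{u>s\})_t\}\qquad(\sup\emptyset=0).$$
As $s'\downarrow s$ we have $b(x',s')\uparrow b(x',s)$ and $\alpha(x',s')\uparrow\alpha(x',s)$ on the fibres with $m(x')>s$. With property 3,
$$\{u^t>s\}=\bigcup_{s'>s}(\{u>s'\})_t=(\{u>s\})_t\qquad(s\ge0).$$
By property 2 the level sets of $u^t$ and $u$ have equal volumes, so $\int(u^t)^2=\int u^2=1$; and $u^t=0$ outside $K_t$. From the Lipschitz bound, $\{u>s+\Lambda\delta\}+B_\delta\subset\{u>s\}$. With properties 4 and 3,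
$$\{u^t>s+\Lambda\delta\}+B_\delta\subset(\{u>s+\Lambda\delta\}+B_\delta)_t\subset\{u^t>s\}\qquad(s\ge0).$$
If $|x-\bar x|<\delta$ and $u^t(x)>u^t(\bar x)+\Lambda\delta$, this with $s=u^t(\bar x)$ would give $u^t(\bar x)>u^t(\bar x)$. So $u^t(x)\le u^t(\bar x)+\Lambda\delta$, and $u^t$ is $\Lambda$-Lipschitz. It vanishes outside the convex domain $K_t$, so $u^t\in H^1_0(K_t)$ by Fact 3.2.

**Step 6: the energy as an integral over $D_*$.** This step writes the Dirichlet integral of $u^t$ in terms of the chord ends, in which the movement is linear. On $D_*$ let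
$$b_t=(1-\tfrac t2)b+\tfrac t2\alpha,\qquad\alpha_t=(1-\tfrac t2)\alpha+\tfrac t2b .$$
These are smooth with negative $s$-derivative, and $b_t+\alpha_t=b+\alpha>0$. We have $u^t(x',b_t(x',s))=s=u^t(x',-\alpha_t(x',s))$, because each of these points is not in $(\{u>s\})_t$ but is in $(\{u>s'\})_t$ for all $s'\in(0,s)$. On a fibre, as $s$ increases from $0$ to $m(x')$, both $b$ and $-\alpha$ tend to $\gamma(x')$. So $b_t$ decreases from $b_{K,t}(x')$ to $(1-t)\gamma(x')$, and $-\alpha_t$ increases from $-a_{K,t}(x')$ to $(1-t)\gamma(x')$. Hence the maps $(x',s)\mapsto(x',b_t)$ and $(x',s)\mapsto(x',-\alpha_t)$ are diffeomorphisms of $D_*$ onto disjoint open subsets of $K_t$, and the union of the images misses exactly one point of each fibre, which is a null set in total. On the first image, differentiating $u^t(x',b_t(x',s))=s$ gives $u^t_y\,\partial_sb_t=1$ and $\nabla_{x'}u^t=-u^t_y\nabla_{x'}b_t$, so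
$$|\nabla u^t|^2=\frac{1+|\nabla_{x'}b_t|^2}{(\partial_sb_t)^2},\qquad dx=|\partial_sb_t|\,dx'\,ds .$$
The second image is similar. With $\Phi(p,q)=(1+|p|^2)/q$ for $q>0$,
$$\mathcal E(t):=\int|\nabla u^t|^2=\int_{D_*}\Big[\Phi(\nabla_{x'}b_t,-\partial_sb_t)+\Phi(\nabla_{x'}\alpha_t,-\partial_s\alpha_t)\Big]dx'\,ds,\qquad\mathcal E(0)=\lambda_1(K), \tag{9}$$
the last equality because $u^0=u$.

**Step 7: strict decrease.** This step uses the strict convexity of $\Phi$. For vectors $w_0,w_1$, numbers $q_0,q_1>0$, $\vartheta\in(0,1)$, $w_\vartheta=(1-\vartheta)w_0+\vartheta w_1$ and $q_\vartheta$ likewise,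
$$(1-\vartheta)\frac{|w_0|^2}{q_0}+\vartheta\frac{|w_1|^2}{q_1}-\frac{|w_\vartheta|^2}{q_\vartheta}=\frac{\vartheta(1-\vartheta)q_0q_1}{q_\vartheta}\,\Big|\frac{w_0}{q_0}-\frac{w_1}{q_1}\Big|^2\ge0 .$$
With $w_i=(1,p_i)$ equality forces $q_0=q_1$ and then $p_0=p_1$. So $\Phi$ is strictly convex. Apply this with $\vartheta=t/2$ to the two terms in (9):
$$\Phi(b_t)\le(1-\tfrac t2)\Phi(b)+\tfrac t2\Phi(\alpha),\qquad\Phi(\alpha_t)\le(1-\tfrac t2)\Phi(\alpha)+\tfrac t2\Phi(b),$$
where $\Phi(b)$ abbreviates $\Phi(\nabla_{x'}b,-\partial_sb)$, and so on. Adding, the integrand at $t$ is at most the integrand at $0$, so $\mathcal E(t)\le\mathcal E(0)<\infty$. Let $t\in(0,1]$. Equality would force $\nabla_{x',s}b=\nabla_{x',s}\alpha$ a.e. in $D_*$, hence everywhere by continuity. As $D_*$ is connected, $b-\alpha$ would be constant. Letting $s\to0$, $b_K-a_K$ would be constant, that is, $K$ would be symmetric with respect to a hyperplane $\{y=\mathrm{const}\}$, which Step 1 excludes. So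
$$\lambda_1(K_t)\le\mathcal E(t)<\mathcal E(0)=\lambda_1(K),$$
and $K_t\in\mathcal K_1$, $K_t\to K$ by properties 1 and 2. Lemma 4 is proved. $\square$

## 8. Continuity of $f$ and $g$

**Step 1: semicontinuity by compactness.** This gives half of continuity. Let $p_j\to p$ and let $K_j$ be optimal for $g(p_j)$ (resp. $f(p_j)$). By Facts 3.5 and 3.1, up to translations and a subsequence (chosen so as to realize the upper, resp. lower, limit), $K_j\to K\in\mathcal K_1$ with $P(K)=p$ and $\lambda_1(K_j)\to\lambda_1(K)$. So $\limsup g(p_j)\le g(p)$ and $\liminf f(p_j)\ge f(p)$. At $p=x_0$ this is enough: $f(x_0)=g(x_0)=\lambda_1(B)$ and $f\le g$, so $f(p_j),g(p_j)\to\lambda_1(B)$.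

**Step 2: the other half by perturbing an optimal domain.** Let $p>x_0$ and let $K\in\mathcal K_1$ with $P(K)=p$; it is not a ball. We find, for all $q$ near $p$, a set $K_q\in\mathcal K_1$ with $P(K_q)=q$ and $K_q\to K$ as $q\to p$. For $q\ge p$ fix a traceless symmetric $M\ne0$. By strict convexity (Fact 3.6), $P(e^{tM}K)$ increases strictly and continuously as $t$ moves away from $0$ in at least one direction; take $K_q=e^{tM}K$ with the suitable $t$ in that direction. For $q<p$ use Fact 3.8: $P(K^{(\tau)})$ is continuous and strictly decreasing with value $p$ at $\tau=0$; take $K_q=K^{(\tau)}$ with the suitable $\tau$. In both cases the parameter tends to $0$ as $q\to p$.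

With $K$ optimal for $g(p)$, $\liminf_{q\to p}g(q)\ge\lim\lambda_1(K_q)=g(p)$. With $K$ optimal for $f(p)$, $\limsup_{q\to p}f(q)\le f(p)$. So $f$ and $g$ are continuous on $[x_0,\infty)$.

## 9. Filling the vertical segments

We prove Assertion 1. The inclusion "$\subset$" is the definition of $f,g$ together with the isoperimetric inequality. For "$\supset$", the case $p=x_0$ is trivial, since $f(x_0)=g(x_0)$ is attained by $B$. Let $p>x_0$. We show that $\{K\in\mathcal K_1:P(K)=p\}$ is path-connected. Then the continuous function $\lambda_1$ takes on it all values between its minimum $f(p)$ and its maximum $g(p)$.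

The obvious path from $K$ to $L$ is $(1-s)K+sL$, rescaled to volume $1$; it does not keep the perimeter. We correct this by stretching so much that the perimeter is everywhere at least $p$, and then fattening back to exactly $p$.

**Step 1: a retraction onto $\{P=p\}$.** This step shows that it is enough to keep $P\ge p$ along a path. If $P(K)\ge p$, then $K$ is not a ball, and by Fact 3.8 there is a unique $\tau=\tau(K)\ge0$ with $P(K^{(\tau)})=p$. The function $\tau(K)$ is continuous. Indeed let $K_j\to K$ in $\{P\ge p\}$. If $\tau'>\tau(K)$, then $P(K^{(\tau')})<p$, so $P(K_j^{(\tau')})<p$ for large $j$, and $\tau(K_j)<\tau'$. If $0\le\tau'<\tau(K)$, then $P(K_j^{(\tau')})>p$ for large $j$, and $\tau(K_j)>\tau'$. Thus $\mathcal R(K)=K^{(\tau(K))}$ is a continuous retraction of $\{P\ge p\}$ onto $\{P=p\}$. So it suffices to join any $K,L\in\mathcal K_1$ with $P(K)=P(L)=p$ by a path in $\{P\ge p\}\cap\mathcal K_1$.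

**Step 2: orienting the endpoints.** This step makes the stretching raise the perimeter from the start. Let $M=\mathrm{diag}(1,-1,0,\dots,0)$ and let $R_0\in SO(d)$ be the rotation by $\pi/2$ in the $(e_1,e_2)$-plane, so $R_0^{-1}MR_0=-M$. As $t\mapsto P(e^{tM}K)$ is convex with value $p$ at $0$, it is $\ge p$ on $[0,\infty)$ or on $(-\infty,0]$. In the second case move $K$ to $R_0K$ through rotations in that plane, with $P=p$ throughout. Since $e^{tM}R_0K=R_0e^{-tM}K$, we get $P(e^{tM}R_0K)\ge p$ for $t\ge0$. So we may assume $P(e^{tM}K)\ge p$ for all $t\ge0$, and likewise for $L$.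

**Step 3: the path.** Let $C_s$ be $(1-s)K+sL$ rescaled to volume $1$, $s\in[0,1]$; it depends continuously on $s$, with $C_0=K$, $C_1=L$. By (2) with $m_2=-1$, $P(e^{TM}C_s)\ge2e^T\,|C_s|e_2^\perp|$, and $\min_s|C_s|e_2^\perp|>0$ by continuity. So for $T\ge0$ large, $P(e^{TM}C_s)\ge p$ for all $s$. Go from $K$ to $e^{TM}K$ along $e^{tM}K$, then to $e^{TM}L$ along $e^{TM}C_s$, then to $L$ along $e^{tM}L$ backwards. This path stays in $\{P\ge p\}$. Assertion 1 and Theorem C(ii) are proved. $\square$

## 10. Strict monotonicity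

**Step 1: $f$ is strictly increasing.** We turn a failure into a local minimum that is not a ball. Suppose $x_0\le p_1<p_2$ and $f(p_1)\ge f(p_2)$. Since $f$ is continuous and $f(p)\to\infty$ by Fact 3.4, $\min_{[p_1,\infty)}f$ is attained, and at some $p^*>p_1$: if $p_1$ is a minimizer, so is $p_2$. Let $K^*\in\mathcal K_1$ with $P(K^*)=p^*$ and $\lambda_1(K^*)=f(p^*)$. As $p^*>x_0$, it is not a ball. Each $K\in\mathcal K_1$ close to $K^*$ has $P(K)>p_1$, so $\lambda_1(K)\ge f(P(K))\ge f(p^*)=\lambda_1(K^*)$. This contradicts Lemma 4.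

**Step 2: $g$ is strictly increasing.** We turn a failure into a local maximum. Suppose $x_0\le p_1<p_2$ and $g(p_1)\ge g(p_2)$. The maximum of $g$ on $[x_0,p_2]$ is attained at some $p^*<p_2$: if $p_2$ is a maximizer, so is $p_1$. Let $K^*$ be optimal for $g(p^*)$. Each $K\in\mathcal K_1$ close to $K^*$ has $P(K)\in[x_0,p_2]$, so $\lambda_1(K)\le g(P(K))\le g(p^*)=\lambda_1(K^*)$. So $K^*$ is a local maximum of $\lambda_1$ on $\mathcal K_1$, which contradicts Corollary 3.

With Sections 8 and 9 this proves Theorem B: the conjecture is true. $\square$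

## 11. Quadratic growth of $f$ and $g$, and horizontal slices

We prove Theorem C. Part (i) is Corollary 3, Lemma 4 and, to see that balls are indeed minima, the Faber–Krahn inequality. Part (ii) was proved in Section 9.

**Step 1: the bounds in (iii).** The lower bound is Fact 3.4. The upper bound uses a test function of the distance to the boundary (Pólya's argument). Let $|K|=1$, $P=P(K)$, $s(\delta)=|\{x\in K:\mathrm{dist}(x,\partial K)<\delta\}|$, and
$$v(x)=\sin\big(\tfrac\pi2\,s(\mathrm{dist}(x,\partial K))\big)\in H_0^1(K).$$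
By the coarea formula $s$ is Lipschitz with $s'(\delta)=P(\{\mathrm{dist}(\cdot,\partial K)>\delta\})\le P$ for a.e. $\delta\in(0,r)$, and $s$ runs from $0$ to $1$. Applying the coarea formula to the integrals,
$$\int|\nabla v|^2=\int_0^r\tfrac{\pi^2}4\cos^2(\tfrac{\pi s}2)\,(s')^2\,s'\,d\delta\le\Big(\frac{\pi P}2\Big)^2\int_0^1\cos^2(\tfrac{\pi s}2)\,ds=\frac12\Big(\frac{\pi P}2\Big)^2,\qquad\int v^2=\int_0^1\sin^2(\tfrac{\pi s}2)\,ds=\frac12 .$$
So $\lambda_1(K)\le\frac{\pi^2}4P^2$.

**Step 2: the limit of $g(p)/p^2$.** Thin plates show that the upper bound is asymptotically sharp. Let $\Omega_h=(0,h)\times(0,\ell)^{d-1}$ with $h\ell^{d-1}=1$, $h\to0$. Then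
$$P=\frac2h+\frac{2(d-1)}\ell,\qquad\lambda_1=\frac{\pi^2}{h^2}+\frac{(d-1)\pi^2}{\ell^2},$$
so $\lambda_1/P^2\to\pi^2/4$. As $P$ is continuous in $h\in(0,1]$, bounded away from $h=0$ and unbounded as $h\to0$, it takes all large values $p$, at some $h(p)$ with $h(p)\to0$ as $p\to\infty$. Hence $\liminf g(p)/p^2\ge\pi^2/4$.

**Step 3: the limit of $f(p)/p^2$.** Flat double cones show that the lower bound is asymptotically sharp. The quantity $\lambda_1|K|^2/P^2$ is scale invariant. Let $C_R$, $R>1$, be the double cone with half-height $1$ over a $(d-1)$-ball of radius $R$ and measure $\beta$. Then $|C_R|=2\beta/d$ and $P(C_R)=2\beta\sqrt{1+R^{-2}}$. At distance $\sqrt R$ from the axis the half-height is $1-R^{-1/2}$, so $C_R$ contains $B^{d-1}_{\sqrt R}\times\big(-(1-R^{-1/2}),\,1-R^{-1/2}\big)$, where $B^{d-1}_{\sqrt R}$ is the $(d-1)$-ball of radius $\sqrt R$. The first eigenvalue of this cylinder is $\frac{\pi^2}{4(1-R^{-1/2})^2}$ plus a constant times $R^{-1}$, so $\limsup_{R\to\infty}\lambda_1(C_R)\le\pi^2/4$. Therefore $\limsup\lambda_1|C_R|^2/P^2\le\pi^2/(4d^2)$.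 After normalization to volume $1$ the perimeter is continuous in $R$ and tends to $\infty$ as $R\to\infty$, so every large $p$ is reached at some $R(p)\to\infty$. Hence $\limsup_{p\to\infty}f(p)/p^2\le\pi^2/(4d^2)$, and (iii) is proved.

**Step 4: part (iv).** By Theorem B, $f$ and $g$ are continuous and strictly increasing on $[x_0,\infty)$, with $f(x_0)=g(x_0)=\lambda_1(B)$ and $f,g\to\infty$. So they are increasing homeomorphisms onto $[\lambda_1(B),\infty)$. For $y\ge\lambda_1(B)$ and $x\ge x_0$, the condition $f(x)\le y\le g(x)$ holds iff $g^{-1}(y)\le x\le f^{-1}(y)$, and by Assertion 1 this describes the slice of $\mathcal D_{\mathcal K^d}$ at height $y$. $\square$
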